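\title{A sequence on three real numbers with all Hankel determinants nonzero}

\begin{abstract}
We give an explicit infinite sequence on three real numbers, for instance on $1,\pi,1+\pi$, all of whose Hankel determinants, of every order and at every position, are nonzero. The $i$-th letter is determined by the residue modulo $3$ of $i+(v_2(i+1)\bmod 2)$. The proof takes place over $\mathbb{F}_2(t)$, where the sequence is a periodic sequence of Hankel rank two plus a self-similar perturbation supported on odd indices. Even positions are treated with a quadratic form, odd positions with a block recursion and a parity argument for a valuation of $\mathbb{F}_4(t)$. The same word works for all algebraically independent triples, and it generates uncountably many two-sided solutions.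
\end{abstract}

\section{The problem and the result}\label{sec:intro}

For a sequence $a=(a_i)_{i\ge0}$ in a commutative ring and integers $k,m,n\ge0$ let
\[
H^k_{m,n}(a)=(a_{k+i+j})_{0\le i<m,\ 0\le j<n},\qquad H^k_n(a)=H^k_{n,n}(a).
\]
The elements $\det H^k_n(a)$ with $n\ge1$ are the \emph{Hankel determinants} of $a$; we call $n$ the order and $k$ the position. A sequence is \emph{on} a set if all its terms, the \emph{letters}, lie in that set. The following question is Open Problem~8 of \cite{talk}.

\medskip
\noindent\emph{Is there an infinite sequence on three real numbers all of whose Hankel determinants, of every order $n\ge1$ and at every position $k\ge0$, are nonzero?}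
\medskip

The determinant $\det H^k_n(a)$ vanishes exactly when there are real numbers $x_0,\dots,x_{n-1}$, not all zero, with $\sum_j x_ja_{k+i+j}=0$ for $0\le i<n$. So the question asks for a sequence in which no block of $2n-1$ consecutive terms obeys a linear recurrence with $n$ coefficients. For $n=1$ this forbids the letter $0$, and for $n=2$ it forbids $a_ka_{k+2}=a_{k+1}^2$. The simplest recurrence is periodicity: if the sequence contains an \emph{overlap} $axaxa$, with $a$ a letter and $x$ a finite word, then the first and the last row of the corresponding Hankel matrix both equal $axa$.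

With infinitely many letters one can proceed greedily. The determinant $\det H^k_n(a)$ is a polynomial of degree one in its last entry $a_{k+2n-2}$, with leading coefficient $\det H^k_{n-1}(a)$. Once $a_0,\dots,a_{m-1}$ are chosen well, each of the $\lfloor m/2\rfloor+1$ determinants that end at $a_m$ forbids one value of $a_m$. A finite alphabet cannot absorb a growing number of forbidden values in this way, and on two letters the task is impossible: as recorded with the problem in \cite{talk}, the longest finite sequence on two real numbers with all Hankel determinants nonzero has length $14$, an example being $1,1,2,1,1,2,2,1,2,1,1,2,1,2$.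

The choice of the three numbers is not the difficulty. Fix a word $(\ell_i)$ on $\{0,1,2\}$ and consider the Hankel determinants of $(A_{\ell_i})$ as polynomials in indeterminates $A_0,A_1,A_2$. If the word is a solution for one triple of reals, all these polynomials are nonzero, and then it is a solution for every algebraically independent triple. For such a triple a determinant vanishes only through a polynomial identity, as for an overlap, and this makes a positive answer plausible. The same heuristic is wrong for two letters, however, so one needs a word whose determinants can be controlled at all orders and positions at once.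

For an integer $m\ge1$ let $v_2(m)$ be the exponent of $2$ in $m$. For $i\ge0$ define
\[
b_i=v_2(i+1)\bmod 2\in\{0,1\},\qquad \ell_i\in\{0,1,2\},\quad \ell_i\equiv i+b_i\pmod 3 .
\]
Thus
\[
(\ell_i)=0,2,2,0,1,0,0,2,2,1,1,2,0,2,2,0,1,0,0,1,2,1,1,0,0,2,2,0,\dots
\]

\begin{theorem}\label{thm:main}
Let $\tau\in\mathbb{R}$ be transcendental, let $A_0=1$, $A_1=\tau$, $A_2=1+\tau$, and put $a_i=A_{\ell_i}$. Then $\det H^k_n(a)\ne0$ for all $n\ge1$ and $k\ge0$.
\end{theorem}

So the answer to the question is yes, for instance on the letters $1,\pi,1+\pi$. Let $P_{n,k}(T)\in\mathbb{Z}[T]$ be the determinant obtained with the letters $1,T,1+T$ in place of $1,\tau,1+\tau$. To show that an integer polynomial is nonzero it suffices to show that it is nonzero modulo a prime, and we prove: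

\begin{theorem}\label{thm:mod2}
For all $n\ge1$ and $k\ge0$, the reduction of $P_{n,k}$ modulo $2$ is a nonzero polynomial in $\mathbb{F}_2[t]$.
\end{theorem}

Theorem~\ref{thm:mod2} gives $P_{n,k}\ne0$ in $\mathbb{Z}[T]$, hence $P_{n,k}(\tau)\ne0$ for transcendental $\tau$, which is Theorem~\ref{thm:main}. Transcendence is used only here. Some condition on $\tau$ is needed: the letters $\ell_2,\ell_3,\ell_4=2,0,1$ give $P_{2,2}(T)=T^2+T-1$, which vanishes at $(\sqrt5-1)/2$.

Sections~\ref{sec:setup}--\ref{sec:odd} prove Theorem~\ref{thm:mod2}. Section~\ref{sec:setup} describes the sequence in characteristic $2$, Section~\ref{sec:even} treats even positions $k$, Section~\ref{sec:symm} proves two facts on symmetric determinants in characteristic $2$, and Section~\ref{sec:odd} uses them, together with the even case, for odd $k$. Section~\ref{sec:more} extends the result to other triples of letters and to uncountably many two-sided words.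

\section{The sequence in characteristic 2}\label{sec:setup}

Let $F=\mathbb{F}_2(t)$. Let $\theta:\mathbb{Z}\to F$ have period $3$ with $\theta_0=1$, $\theta_1=t$, $\theta_2=1+t$, and put $S_i=\theta_{\ell_i}$ for $i\ge0$. The reduction of $P_{n,k}$ modulo $2$ is $\det H^k_n(S)$, so Theorem~\ref{thm:mod2} says that all Hankel determinants of $S$ are nonzero.

\subsection*{The periodic part}
The letters $1,t,1+t$ have sum $0$, so $\theta$ satisfies the recurrence $\theta_i+\theta_{i+1}+\theta_{i+2}=0$ and its Hankel matrices have rank at most $2$. We shall pass to subsequences such as $(\theta_{2j+1})_j$, which run through the letters in the opposite order, and therefore work with the set $\mathcal{T}$ of the six sequences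
\[
\eta_i=\theta_{\varepsilon i+c}\quad(i\ge0),\qquad \varepsilon=\pm1,\ c\in\mathbb{Z}/3 .
\]
They are the sequences of period $3$ whose first three terms are $1,t,1+t$ in some order; they are distinct, so $\eta$ determines $\varepsilon$ and $c$. For $\eta\in\mathcal{T}$ put $\eta^*_j=\eta_{2j+1}$. Since $2\varepsilon\equiv-\varepsilon\pmod3$, we have $\eta^*_j=\theta_{-\varepsilon j+(\varepsilon+c)}$, so $\eta^*\in\mathcal{T}$.

We identify a vector $x=(x_0,x_1,\dots)$ of finite length with the polynomial $x(X)=\sum_jx_jX^j$. The recurrence above corresponds to $\varphi(X)=1+X+X^2$, and every multiple of $\varphi$ is a linear combination of the polynomials $X^s\varphi$. Hence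
\begin{equation}\label{eq:kill}
\varphi\mid x\ \text{ in } F[X]\quad\Longrightarrow\quad \sum_j\eta_{l+j}x_j=0\ \text{ for all }\eta\in\mathcal{T},\ l\ge0 .
\end{equation}
Let $\mathbb{F}_4=\{0,1,\omega,\omega^2\}$, where $\omega^2=\omega+1$ and $\omega^3=1$, and let $K=\mathbb{F}_4(t)$. The roots of $\varphi$ in $K$ are $\omega$ and $\omega^2$. The polynomial $\varphi$ has no root $p/q\in F$, because for nonzero $p,q\in\mathbb{F}_2[t]$ the leading coefficient of $p^2+pq+q^2$ is $1$ if $\deg p\ne\deg q$ and $1+1+1=1$ if $\deg p=\deg q$. So $\varphi$ is irreducible over $F$, the elements $1,\omega$ are linearly independent over $F$, and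
\begin{equation}\label{eq:phi}
x(\omega)=0\iff\varphi\mid x\iff x(\omega^2)=0\qquad(x\in F[X]).
\end{equation}

\subsection*{The perturbation}
From now on $b_i$ is also read as an element of $\mathbb{F}_2$, and $b\eta$ denotes the termwise product $(b_i\eta_i)_i$. If $b_i=0$ then $S_i=\theta_i$, and if $b_i=1$ then $S_i=\theta_{i+1}=\theta_i+\theta_{i+2}$. Hence
\begin{equation}\label{eq:S}
S=\theta+b\xi,\qquad \xi_i=\theta_{i+2},\quad \xi\in\mathcal{T}.
\end{equation}
The first terms are:
\[
\begin{array}{c|cccccccccc}
i&0&1&2&3&4&5&6&7&8&9\\\hline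
b_i&0&1&0&0&0&1&0&1&0&1\\
\theta_i&1&t&1+t&1&t&1+t&1&t&1+t&1\\
b_i\xi_i&0&1&0&0&0&t&0&1&0&1+t\\
S_i&1&1+t&1+t&1&t&1&1&1+t&1+t&t
\end{array}
\]
Since $2j+1$ is odd and $v_2(2j+2)=1+v_2(j+1)$, we have $b_{2j}=0$ and $b_{2j+1}=1+b_j$ in $\mathbb{F}_2$. Therefore, for $\eta\in\mathcal{T}$,
\begin{equation}\label{eq:halve}
(b\eta)_{2j}=0,\qquad (b\eta)_{2j+1}=(1+b_j)\,\eta^*_j=\eta^*_j+(b\eta^*)_j .
\end{equation}
The perturbation lives on odd indices, and there it is again a periodic sequence plus a perturbation of the same kind. To record this, put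
\[
g^\eta=\eta+b\eta,\qquad\text{that is,}\quad g^\eta_i=(1+b_i)\eta_i,
\]
and for any sequence $h$ let $h^\uparrow$ be the sequence with $h^\uparrow_{2j}=0$, $h^\uparrow_{2j+1}=h_j$. Then \eqref{eq:halve} says $b\eta=(g^{\eta^*})^\uparrow$, and so
\begin{equation}\label{eq:rec}
g^\eta=\eta+(g^{\eta^*})^\uparrow,\qquad S=\theta+(g^{\xi^*})^\uparrow .
\end{equation}
The six sequences $g^\eta$ are closed under this recursion. They are auxiliary and are not themselves solutions, since $g^\eta_1=0$. In $S$ the periodic part $\theta$ is shifted against the sequence $\xi$ in the perturbation, and this shift removes the zeros.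

\section{Even positions}\label{sec:even}

By \eqref{eq:rec}, all sequences of interest have the form $g=\zeta+h^\uparrow$ with $\zeta\in\mathcal{T}$. At an even position $k$ the diagonal entries $g_{k+2i}=\zeta_{k+2i}$ of $H^k_n(g)$ are periodic. In characteristic $2$ the quadratic form of a symmetric matrix $N$ sees only the diagonal: $x^TNx=\sum_iN_{ii}x_i^2$, because the terms $N_{ij}x_ix_j$ and $N_{ji}x_jx_i$ cancel. We also use that $t$ is not a square in $F$: an equation $tq^2=p^2$ with nonzero polynomials $p,q$ is impossible by parity of degrees.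

\subsection*{Orders two and three}
For even $k$ we have $\det H^k_2(S)=\theta_k\theta_{k+2}+S_{k+1}^2$. The product $\theta_k\theta_{k+2}$ is $t$, $1+t$ or $t+t^2$, and a square in $\mathbb{F}_2[t]$ is a polynomial in $t^2$. So the coefficient of $t$ in the determinant is $1$, whatever $S_{k+1}$ is.

The perturbation enters at order three. Let $k=2\kappa$, $h=g^{\xi^*}$, and suppose $H^k_3(S)x=0$, where
\[
H^k_3(S)=H^k_3(\theta)+\begin{pmatrix}0&h_\kappa&0\\ h_\kappa&0&h_{\kappa+1}\\ 0&h_{\kappa+1}&0\end{pmatrix}.
\]
The diagonal of $H^k_3(S)$ is $1,t,1+t$ in some order. For $k=0$ it is $1,1+t,t$, and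
\[
0=x^TH^0_3(S)x=x_0^2+(1+t)x_1^2+tx_2^2=(x_0+x_1)^2+t(x_1+x_2)^2 .
\]
As $t$ is not a square, $x_0=x_1=x_2$; for other even $k$ the coordinates are only permuted. So $x=\alpha(1,1,1)$, a multiple of $\varphi$, and $H^k_3(\theta)x=0$. What remains is $\alpha(h_\kappa,\ h_\kappa+h_{\kappa+1},\ h_{\kappa+1})=0$. One of $\kappa,\kappa+1$ is even, and $h_j=\xi^*_j\ne0$ for even $j$. Hence $\alpha=0$.

The general proof has the same two steps: the quadratic form forces $\varphi\mid x$, and then only $h^\uparrow$ acts on $x$, through Hankel matrices of $h$ of half the size.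

\subsection*{The quadratic form}

\begin{lemma}\label{lem:form}
Let $g=\zeta+h^\uparrow$ with $\zeta\in\mathcal{T}$ and $h$ any sequence in $F$. If $k$ is even and $x\in F^n$ satisfies $H^k_n(g)x=0$, then $x(\omega)=0$.
\end{lemma}

\begin{proof}
We have $0=x^TH^k_n(g)x=\sum_i\zeta_{k+2i}x_i^2$. The map $i\mapsto\zeta_{k+2i}$ takes the values $1,t,1+t$ on the three residue classes of $i$ modulo $3$, one value on each class. Let $s_0,s_1,s_2$ be the sums of the $x_i$ over the classes with values $1$, $t$, $1+t$. Squaring is additive in characteristic $2$, so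
\[
0=s_0^2+ts_1^2+(1+t)s_2^2=(s_0+s_2)^2+t(s_1+s_2)^2 .
\]
Since $t$ is not a square in $F$, both brackets vanish and $s_0=s_1=s_2$. As $\omega^i$ depends only on $i$ modulo $3$, we get $x(\omega)=s_0(1+\omega+\omega^2)=0$.
\end{proof}

\subsection*{Descent to half the order}
Write $x(X)=x^{\mathrm e}(X^2)+X\,x^{\mathrm o}(X^2)$, so that $x^{\mathrm e}_j=x_{2j}$ and $x^{\mathrm o}_j=x_{2j+1}$. In the sum $\sum_jh^\uparrow_{k+i+j}x_j$ only the $j$ with $k+i+j$ odd contribute, and $h^\uparrow_{2s+1}=h_s$. This gives
\begin{equation}\label{eq:rows}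
\sum_jh^\uparrow_{k+i+j}x_j=
\begin{cases}
\sum_{j'}h_{\kappa+i'+j'}\,x^{\mathrm o}_{j'}&k=2\kappa,\ i=2i',\\[2pt]
\sum_{j'}h_{\kappa+i'+j'}\,x^{\mathrm e}_{j'}&k=2\kappa,\ i=2i'+1,\\[2pt]
\sum_{j'}h_{\kappa+i'+j'}\,x^{\mathrm e}_{j'}&k=2\kappa+1,\ i=2i',\\[2pt]
\sum_{j'}h_{\kappa+1+i'+j'}\,x^{\mathrm o}_{j'}&k=2\kappa+1,\ i=2i'+1.
\end{cases}
\end{equation}
For $n=2m+1$ and even $k$, the vector $x^{\mathrm e}$ has $m+1$ entries but meets only $m$ equations. So we must control kernels of $m\times(m+1)$ matrices, at positions $\kappa$ of either parity. Square matrices of $h=g^\eta$ at odd positions may be singular, so invertibility is not the right induction hypothesis. The following property is.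

\begin{definition}\label{def:K}
A sequence $h$ in $F$ has property $(\mathrm{K}_m)$ if for every $\kappa\ge0$ the kernel of $H^\kappa_{m,m+1}(h)$ in $F^{m+1}$ is one-dimensional and is spanned by a vector $Q$ with $Q(\omega)\ne0$.
\end{definition}

In words: every block of $2m$ consecutive terms of $h$ has, up to a scalar, only one recurrence with $m+1$ coefficients, and that recurrence is not a multiple of $\varphi$. By \eqref{eq:phi} also $Q(\omega^2)\ne0$. Every sequence has $(\mathrm{K}_0)$, with $Q=1$.

\begin{lemma}\label{lem:descent}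
Let $h$ have property $(\mathrm{K}_m)$, let $n\in\{2m,2m+1\}$, $\zeta\in\mathcal{T}$, $g=\zeta+h^\uparrow$, and let $k\ge0$ be arbitrary. If $x\in F^{n+1}$ satisfies $H^k_{n,n+1}(g)x=0$ and $x(\omega)=0$, then $x=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:phi} and \eqref{eq:kill} the part $\zeta$ annihilates $x$, so the sums \eqref{eq:rows} vanish for $0\le i<n$. The vector $x^{\mathrm e}$ has length $m+1$; the vector $x^{\mathrm o}$ has length $m$ if $n=2m$ and $m+1$ if $n=2m+1$.

\emph{Case $k=2\kappa$.} The rows $i=2i'$ and $i=2i'+1$ with $0\le i'<m$ are available for both values of $n$. They show that $x^{\mathrm o}$ (extended by a final $0$ if its length is $m$) and $x^{\mathrm e}$ lie in $\ker H^\kappa_{m,m+1}(h)=FQ$. So $x^{\mathrm e}=\alpha Q$, $x^{\mathrm o}=\beta Q$ with $\alpha,\beta\in F$, and $x(X)=(\alpha+\beta X)Q(X^2)$.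

\emph{Case $k=2\kappa+1$, $n=2m+1$.} The rows $i=2i'$ with $1\le i'\le m$ give $H^{\kappa+1}_{m,m+1}(h)x^{\mathrm e}=0$, and the rows $i=2i'+1$ with $0\le i'<m$ give $H^{\kappa+1}_{m,m+1}(h)x^{\mathrm o}=0$. With $Q$ spanning $\ker H^{\kappa+1}_{m,m+1}(h)$ we get again $x(X)=(\alpha+\beta X)Q(X^2)$.

\emph{Case $k=2\kappa+1$, $n=2m$.} The even rows give $H^\kappa_{m,m+1}(h)x^{\mathrm e}=0$. The odd rows give $H^{\kappa+1}_m(h)x^{\mathrm o}=0$, and $H^{\kappa+1}_m(h)$ consists of the last $m$ columns of $H^\kappa_{m,m+1}(h)$; so the vector $(0,x^{\mathrm o})$, with polynomial $X\,x^{\mathrm o}(X)$, lies in $\ker H^\kappa_{m,m+1}(h)=FQ$. Thus $x^{\mathrm e}=\beta Q$, $X\,x^{\mathrm o}(X)=\alpha Q(X)$, and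
\[
X\,x(X)=X\,x^{\mathrm e}(X^2)+X^2x^{\mathrm o}(X^2)=(\alpha+\beta X)Q(X^2).
\]

In all cases $x(\omega)=0$ yields $(\alpha+\beta\omega)Q(\omega^2)=0$. Since $Q(\omega^2)\ne0$ and $1,\omega$ are independent over $F$, we get $\alpha=\beta=0$ and $x=0$.
\end{proof}

\begin{proposition}\label{prop:step}
Let $h$ have property $(\mathrm{K}_m)$, let $n\in\{2m,2m+1\}$ with $n\ge1$, $\zeta\in\mathcal{T}$ and $g=\zeta+h^\uparrow$. Then $\det H^k_n(g)\ne0$ for every even $k\ge0$, and $g$ has property $(\mathrm{K}_n)$.
\end{proposition}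

\begin{proof}
Let $k$ be even and $H^k_n(g)x=0$ with $x\in F^n$. By Lemma~\ref{lem:form}, $x(\omega)=0$. The vector $x$ extended by a final $0$ has the same polynomial and lies in $\ker H^k_{n,n+1}(g)$, so $x=0$ by Lemma~\ref{lem:descent}.

Now let $k\ge0$ be arbitrary. The first $n$ columns of $H^k_{n,n+1}(g)$ form $H^k_n(g)$ and the last $n$ form $H^{k+1}_n(g)$. One of $k,k+1$ is even, so the rank is $n$ and the kernel is one-dimensional. A vector $Q\ne0$ in the kernel has $Q(\omega)\ne0$ by Lemma~\ref{lem:descent}.
\end{proof}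

\begin{corollary}\label{cor:even}
For all $n\ge0$, all even $k\ge0$ and all $\eta\in\mathcal{T}$ we have $\det H^k_n(g^\eta)\ne0$ and $\det H^k_n(S)\ne0$.
\end{corollary}

\begin{proof}
Here and below an empty determinant is $1$. All six $g^\eta$ have $(\mathrm{K}_n)$ for every $n$, by induction on $n$: this holds for $n=0$, and for $n\ge1$ the sequence $g^{\eta^*}$ has $(\mathrm{K}_m)$ with $m=\lfloor n/2\rfloor<n$, so Proposition~\ref{prop:step} applies to $g^\eta=\eta+(g^{\eta^*})^\uparrow$. The first assertion of Proposition~\ref{prop:step}, applied to both decompositions in \eqref{eq:rec}, gives the claim.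
\end{proof}

\section{Symmetric determinants in characteristic 2}\label{sec:symm}

For odd positions we compute determinants directly. Both lemmas of this section rest on one mechanism: for symmetric matrices the terms of an expansion come in equal pairs, which cancel.

\begin{lemma}\label{lem:alt}
Let $N$ be a symmetric matrix with zero diagonal over a field $L$ of characteristic $2$. If the size of $N$ is odd, then $\det N=0$. If it is even, then $\det N$ is a square in $L$, possibly $0$.
\end{lemma}

\begin{proof}
In $\det N=\sum_\pi\prod_iN_{i,\pi(i)}$ no signs are needed. By symmetry the terms of $\pi$ and $\pi^{-1}$ are equal, so only permutations with $\pi=\pi^{-1}$ survive, and those with a fixed point contribute $0$. The remaining $\pi$ correspond to partitions of the index set into pairs $\{i,j\}$, with term $\prod N_{ij}^2$ taken over the pairs. In odd size there is no such partition. In even size $\det N=\sum\prod N_{ij}^2=\bigl(\sum\prod N_{ij}\bigr)^2$.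
\end{proof}

Let $U$ be a symmetric $n\times n$ matrix and $V$ an $n\times r$ matrix. For $J\subseteq\{1,\dots,r\}$ let $V_J$ consist of the columns of $V$ with index in $J$, and define the \emph{bordered determinant}
\[
d_J(U,V)=\det\begin{pmatrix}U&V_J\\ V_J^T&0\end{pmatrix},\qquad d_\emptyset(U,V)=\det U .
\]
For an $r\times r$ matrix $C$ let $C_{J,J'}$ be the submatrix with rows in $J$ and columns in $J'$.

\begin{lemma}\label{lem:lowrank}
Over a field of characteristic $2$, let $U$ be symmetric of size $n\ge0$, let $V$ be of size $n\times r$, and let $C$ be symmetric of size $r$. Then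
\[
\det(U+VCV^T)=\sum_{J\subseteq\{1,\dots,r\}}\det C_{J,J}\cdot d_J(U,V).
\]
\end{lemma}

\begin{proof}
Both sides are polynomials over $\mathbb{F}_2$ in the entries of $V$ and the entries of $U$ and $C$ on and above the diagonal, so we may take these entries to be indeterminates and work in the field of rational functions. Then $U$ is invertible, because $\det U$ takes the value $1$ at $U=I$. Let $R=V^TU^{-1}V$, a symmetric $r\times r$ matrix. We use four standard identities: $\det(I+AB)=\det(I+BA)$; the expansion $\det(I+A)=\sum_J\det A_{J,J}$; the Cauchy--Binet formula $\det(CR)_{J,J}=\sum_{|J'|=|J|}\det C_{J,J'}\det R_{J',J}$; and the Schur complement formula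
\[
\det\begin{pmatrix}U&B\\ B'&D\end{pmatrix}=\det U\cdot\det(D-B'U^{-1}B).
\]
The first three give
\[
\det(U+VCV^T)=\det U\det(I+CR)=\det U\sum_{|J|=|J'|}\det C_{J,J'}\det R_{J',J}.
\]
Since $C_{J',J}=C_{J,J'}^T$ and $R_{J,J'}=R_{J',J}^T$, the terms of $(J,J')$ and $(J',J)$ are equal and cancel for $J\ne J'$. The fourth identity gives $d_J(U,V)=\det U\det R_{J,J}$.
\end{proof}

\section{Odd positions}\label{sec:odd}

For odd $k$ the perturbation occupies the entries $(i,j)$ with $i\equiv j\pmod2$, among them the diagonal, and the quadratic form no longer forces $\varphi\mid x$. For example, $H^3_2(S)$ has diagonal $1,1$, and its form $(x_0+x_1)^2$ vanishes at $(1,1)$. Instead we sort rows and columns by parity. For $k=2\kappa+1$ the perturbation then splits into two diagonal blocks, which by \eqref{eq:halve} are Hankel matrices at the positions $\kappa$ and $\kappa+1$, and the blocks are coupled only through the periodic part, of rank two. One of the two positions is even, where Corollary~\ref{cor:even} and Lemma~\ref{lem:alt} apply; the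 other is odd, where we want to use induction.

\subsection*{Splitting the periodic part}
To follow the coupling we write the periodic part as a sum of two rank-one pieces, which requires the roots of $\varphi$. Put $Y=t+\omega$ and $Z=t+\omega^2$ in $K$. Then
\[
\theta_i=Y\omega^{-i}+Z\omega^{i}\qquad(i\in\mathbb{Z}).
\]
Indeed, for $i=0,1,2$ the right side equals $\omega+\omega^2=1$, then $t(\omega^2+\omega)+1+1=t$, then $t(\omega+\omega^2)+\omega^2+\omega=t+1$. For $\eta\in\mathcal{T}$, $\eta_i=\theta_{\varepsilon i+c}$, define $\eta^Y_i=Y\omega^{-(\varepsilon i+c)}$ and $\eta^Z_i=Z\omega^{\varepsilon i+c}$, so that $\eta=\eta^Y+\eta^Z$. Since $-\varepsilon j+\varepsilon+c\equiv\varepsilon(2j+1)+c\pmod 3$,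
\begin{equation}\label{eq:starYZ}
(\eta^*)^Y_j=\eta^Y_{2j+1},\qquad(\eta^*)^Z_j=\eta^Z_{2j+1}.
\end{equation}
Fix $k$. Every $a\in\mathbb{F}_4$ is a square, $a=(a^2)^2$, so there is $\gamma\in\mathbb{F}_4^*$ with $\gamma^2=\omega^{-(\varepsilon k+c)}$. With $p_i=\gamma\omega^{-\varepsilon i}$ and $q_i=p_i^{-1}$,
\begin{equation}\label{eq:rankone}
\eta^Y_{k+i+j}=Yp_ip_j,\qquad\eta^Z_{k+i+j}=Zq_iq_j .
\end{equation}

Let $v$ be the valuation of $K$ at $t=\omega$: for $f\ne0$, $v(f)\in\mathbb{Z}$ is the exponent of $Y$ in the factorization of $f$, and $v(0)=\infty$. Recall that $v(f_1f_2)=v(f_1)+v(f_2)$ and that $v(f_1+f_2)=\min(v(f_1),v(f_2))$ when $v(f_1)\ne v(f_2)$. Nonzero constants have valuation $0$ and nonzero squares have even valuation. We have $v(Y)=1$, and $v(Z)=0$ since $Z=Y+1$. This difference of parity takes over the role that the non-square $t$ played in Section~\ref{sec:even}.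

\subsection*{Twisted determinants}
For $\eta\in\mathcal{T}$, odd $k\ge1$, $n\ge0$ and $y,z\in\{\omega,\omega^2\}$ define
\[
f^\eta_{n,k}(y,z)=\det H^k_n\bigl(y\,\eta^Y+z\,\eta^Z+b\eta\bigr)\in K .
\]
The sequence $S$ belongs to this family. With $\xi$ as in \eqref{eq:S} we have $\xi^Y_i=Y\omega^{-i-2}$ and $\xi^Z_i=Z\omega^{i+2}$, so $\omega^2\xi^Y_i+\omega\,\xi^Z_i=Y\omega^{-i}+Z\omega^{i}=\theta_i$, and
\begin{equation}\label{eq:Sf}
\det H^k_n(S)=f^\xi_{n,k}(\omega^2,\omega)\qquad(k\text{ odd}).
\end{equation}

\begin{proposition}\label{prop:odd}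
For all $\eta\in\mathcal{T}$, odd $k\ge1$ and $n\ge0$, the four values $f^\eta_{n,k}(y,z)$ with $y,z\in\{\omega,\omega^2\}$ are nonzero and have the same valuation.
\end{proposition}

For $y\in\{\omega,\omega^2\}$ we have $1+y=y^2\in\{\omega,\omega^2\}$ and $y^3=1$. So at order one,
\begin{equation}\label{eq:n1}
f^\eta_{1,k}(y,z)=(y+b_k)\,\eta^Y_k+(z+b_k)\,\eta^Z_k
\end{equation}
is a sum of terms of valuations $1$ and $0$, and all four values have valuation $0$. The choice $y=z=1$, which gives $g^\eta$, is excluded for good reason: then both coefficients vanish when $b_k=1$.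

\subsection*{Sorting by parity}
Let $k=2\kappa+1$, let $\lambda$ be the even and $\mu$ the odd one of the numbers $\kappa,\kappa+1$. Write the indices as $i=2i'+e$, $j=2j'+e'$ with $e,e'\in\{0,1\}$. If $e\ne e'$, then $k+i+j$ is even and $b\eta$ contributes $0$. If $e=e'$, then $k+i+j=2s+1$ with $s=\kappa+e+i'+j'$, and \eqref{eq:halve} gives $(b\eta)_{k+i+j}=(b\eta^*)_s+\eta_{k+i+j}$; the entry is
\[
(b\eta^*)_s+(1+y)\eta^Y_{k+i+j}+(1+z)\eta^Z_{k+i+j}=(b\eta^*)_s+y^2Yp_ip_j+z^2Zq_iq_j .
\]
List first the $n_\lambda$ indices $i<n$ of parity $e=\lambda-\kappa$, then the $n_\mu$ indices of parity $e=\mu-\kappa$, for rows and columns alike; this does not change the determinant. Let $u_1,u_2$ be the restrictions of $p,q$ to the first set of indices and $w_1,w_2$ the restrictions to the second, and put $U=H^\lambda_{n_\lambda}(b\eta^*)$, $W=H^\mu_{n_\mu}(b\eta^*)$. Then $f^\eta_{n,k}(y,z)=\det M$ with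
\begin{equation}\label{eq:M}
M=\begin{pmatrix}U+y^2Yu_1u_1^T+z^2Zu_2u_2^T& yYu_1w_1^T+zZu_2w_2^T\\ yYw_1u_1^T+zZw_2u_2^T&W+y^2Yw_1w_1^T+z^2Zw_2w_2^T\end{pmatrix}.
\end{equation}
By \eqref{eq:rankone} and \eqref{eq:starYZ}, the entries of $Yw_1w_1^T$ are $\eta^Y_{2s+1}=(\eta^*)^Y_s$ with $s=\mu+i'+j'$, and those of $Zw_2w_2^T$ are $(\eta^*)^Z_s$; the same holds on the first block with $\lambda$ in place of $\mu$. Hence
\begin{align}
\det\bigl(W+yYw_1w_1^T+zZw_2w_2^T\bigr)&=f^{\eta^*}_{n_\mu,\mu}(y,z),\label{eq:Wblock}\\
\det\bigl(U+Yu_1u_1^T+Zu_2u_2^T\bigr)&=\det H^\lambda_{n_\lambda}(g^{\eta^*}).\label{eq:Ublock}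
\end{align}
Finally, $U$ has zero diagonal, since $\lambda$ is even and $b$ vanishes at even indices.

\subsection*{Order two by hand}
For $n=2$ both blocks have size one, $U=0$, and $u_1,u_2,w_1,w_2\in\mathbb{F}_4^*$. Write $f=f^{\eta^*}_{1,\mu}$. The square of the off-diagonal entry is $y^2Y^2u_1^2w_1^2+z^2Z^2u_2^2w_2^2$, without a mixed term, so
\begin{align*}
\det M&=y^2Yu_1^2\bigl(W+(y^2+1)Yw_1^2+z^2Zw_2^2\bigr)+z^2Zu_2^2\bigl(W+y^2Yw_1^2+(z^2+1)Zw_2^2\bigr)\\
&=y^2Yu_1^2\,f(y,z^2)+z^2Zu_2^2\,f(y^2,z),
\end{align*}
because $y^2+1=y$ and $z^2+1=z$. The values of $f$ have valuation $0$ by \eqref{eq:n1}, so the two terms have valuations $1$ and $0$ and cannot cancel.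

This computation explains the form of Proposition~\ref{prop:odd}. Starting from the pair $(\omega^2,\omega)$ of \eqref{eq:Sf}, one meets $(y,z^2)=(\omega^2,\omega^2)$ and $(y^2,z)=(\omega,\omega)$, and in the next step all four pairs. Knowing only that the values of $f$ are nonzero would not exclude cancellation in the sum. If they have equal valuations, the parities of the valuations of the coefficients decide.

\subsection*{The block recursion}

\begin{lemma}\label{lem:block}
Let $U,W$ be symmetric matrices over $K$, let $u_1,u_2$ and $w_1,w_2$ be vectors of the corresponding sizes (size $0$ allowed), let $y,z\in\{\omega,\omega^2\}$, and let $M$ be given by \eqref{eq:M}. Put $f(y,z)=\det(W+yYw_1w_1^T+zZw_2w_2^T)$, and let $d_\emptyset,d_1,d_2,d_{12}$ be the bordered determinants $d_I(U,(u_1,u_2))$ for $I=\emptyset,\{1\},\{2\},\{1,2\}$. Then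
\[
\det M=d_\emptyset\,f(y^2,z^2)+y^2Yd_1\,f(y,z^2)+z^2Zd_2\,f(y^2,z)+y^2z^2YZ\,d_{12}\,f(y,z).
\]
\end{lemma}

\begin{proof}
Let $V$ be the matrix with the four columns $\binom{u_1}{0},\binom{0}{w_1},\binom{u_2}{0},\binom{0}{w_2}$, and let $C$ be block diagonal with blocks
\[
C^Y=Y\begin{pmatrix}y^2&y\\ y&y^2\end{pmatrix},\qquad C^Z=Z\begin{pmatrix}z^2&z\\ z&z^2\end{pmatrix}.
\]
Then $M=\operatorname{diag}(U,W)+VCV^T$, and we apply Lemma~\ref{lem:lowrank}. A set $J$ of columns of $V$ is a pair $(I,I')$ of subsets of $\{1,2\}$, where $I$ selects among the $u_\nu$ and $I'$ among the $w_\nu$. Let $a_\nu,a'_\nu\in\{0,1\}$ be $1$ exactly when $\nu\in I$, respectively $\nu\in I'$.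

A simultaneous permutation of rows and columns makes the bordered matrix of $J$ block diagonal, so its determinant is $d_Id'_{I'}$ with $d'_{I'}=d_{I'}(W,(w_1,w_2))$. The minor $\det C_{J,J}$ is the product of a principal minor of $C^Y$, determined by $(a_1,a_1')$, and one of $C^Z$, determined by $(a_2,a_2')$. The principal minors of $C^Y$ are $1$ for $(0,0)$, $y^2Y$ for $(1,0)$ and $(0,1)$, and $(y^4+y^2)Y^2=(y+y^2)Y^2=Y^2=(y^2Y)(yY)$ for $(1,1)$. In all four cases the minor is $(y^2Y)^{a_1}(y^{2-a_1}Y)^{a_1'}$, and the same computation with $z,Z$ gives $(z^2Z)^{a_2}(z^{2-a_2}Z)^{a_2'}$. Therefore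
\[
\det M=\sum_I(y^2Y)^{a_1}(z^2Z)^{a_2}d_I\sum_{I'}(y^{2-a_1}Y)^{a'_1}(z^{2-a_2}Z)^{a'_2}d'_{I'} .
\]
By Lemma~\ref{lem:lowrank} with the diagonal matrix $\operatorname{diag}(y^{2-a_1}Y,z^{2-a_2}Z)$, the inner sum is $f(y^{2-a_1},z^{2-a_2})$.
\end{proof}

The hypothesis $y,z\in\{\omega,\omega^2\}$ was used in $y^4+y^2=1=y^3$; it makes the $2\times2$ minor factor so that the inner sum is again a value of $f$.

\begin{proof}[Proof of Proposition~\ref{prop:odd}]
We use induction on $n+k$, for all $\eta$ at once. For $n=0$ all values are $1$. Let $n\ge1$, $k=2\kappa+1$, and keep the notation of \eqref{eq:M}--\eqref{eq:Ublock}. The function $f$ of Lemma~\ref{lem:block} is $f^{\eta^*}_{n_\mu,\mu}$ by \eqref{eq:Wblock}. If $\mu=\kappa$, then $\mu<k$ and $n_\mu=\lceil n/2\rceil\le n$. If $\mu=\kappa+1$, then $\mu\le k$ and $n_\mu=\lfloor n/2\rfloor<n$. So $n_\mu+\mu<n+k$, and by induction the four values of $f$ have a common finite valuation $\nu_0$.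

The numbers $d_\emptyset$, $d_1$, $d_2$, $d_{12}$ do not depend on $(y,z)$. They are determinants of symmetric matrices over $K$ with zero diagonal, of sizes $n_\lambda$, $n_\lambda+1$, $n_\lambda+1$, $n_\lambda+2$. They are not all zero: Lemma~\ref{lem:lowrank} with $C=\operatorname{diag}(Y,Z)$, equation \eqref{eq:Ublock} and Corollary~\ref{cor:even} give
\[
d_\emptyset+Yd_1+Zd_2+YZd_{12}=\det H^\lambda_{n_\lambda}(g^{\eta^*})\ne0 .
\]
This is where the even case enters. Now combine Lemmas~\ref{lem:alt} and~\ref{lem:block}.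

If $n_\lambda$ is even, then $d_1=d_2=0$, the elements $d_\emptyset,d_{12}$ are squares, not both zero, and
\[
f^\eta_{n,k}(y,z)=d_\emptyset\,f(y^2,z^2)+y^2z^2YZ\,d_{12}\,f(y,z).
\]
Here $v(d_\emptyset)$ is even or $\infty$, and $v(YZd_{12})$ is odd or $\infty$.

If $n_\lambda$ is odd, then $d_\emptyset=d_{12}=0$, the elements $d_1,d_2$ are squares, not both zero, and
\[
f^\eta_{n,k}(y,z)=y^2Yd_1\,f(y,z^2)+z^2Zd_2\,f(y^2,z).
\]
Here $v(Yd_1)$ is odd or $\infty$, and $v(Zd_2)$ is even or $\infty$.

All arguments of $f$ lie in $\{\omega,\omega^2\}$, so every value of $f$ that occurs has valuation $\nu_0$, and the constants $y^2,z^2$ have valuation $0$. In each case the two terms have different valuations, at least one of them finite. Thus $v(f^\eta_{n,k}(y,z))$ equals $\nu_0+\min(v(d_\emptyset),v(YZd_{12}))$ in the first case and $\nu_0+\min(v(Yd_1),v(Zd_2))$ in the second. This is finite and independent of $(y,z)$.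
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mod2}]
We must show $\det H^k_n(S)\ne0$. For even $k$ this is Corollary~\ref{cor:even}, and for odd $k$ it follows from \eqref{eq:Sf} and Proposition~\ref{prop:odd}.
\end{proof}

\begin{example}\label{ex:k5}
The common valuation can be positive, so it is not enough to evaluate at $t=\omega$. Take $n=3$, $k=5$, $\eta=\xi$. Then $\kappa=\lambda=2$, $\mu=3$, $n_\lambda=2$, $n_\mu=1$. Since $b_2=b_3=b_4=0$, we have $U=0$ and $d_\emptyset=0$, while $d_{12}=(p_0q_2+p_2q_0)^2=(\omega+\omega^2)^2=1$. For $(y,z)=(\omega^2,\omega)$ we have $y^2z^2=1$, and $\xi^*_3=\xi_7=\theta_9$ has parts $Y$ and $Z$, so $f(y,z)=\omega^2Y+\omega Z=t$. The recursion predicts $YZ\,t=t(t^2+t+1)$. Directly, $S_5,\dots,S_9=1,1,1+t,1+t,t$, and expansion along the first row gives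
\[
\det\begin{pmatrix}1&1&1+t\\1&1+t&1+t\\1+t&1+t&t\end{pmatrix}=(1+t)+(1+t+t^2)+t(1+t)^2=t^3+t^2+t .
\]
In particular Theorem~\ref{thm:mod2} cannot be specialized to the letters $1,\omega,\omega^2$ of $\mathbb{F}_4$: that $t$ is an indeterminate is essential, and it was used in Lemma~\ref{lem:form} and through the valuation $v$.
\end{example}

\section{Other letters and other words}\label{sec:more}

Let $D_{n,k}\in\mathbb{Z}[A_0,A_1,A_2]$ be the Hankel determinants of $(A_{\ell_i})_{i\ge0}$ with indeterminate letters, and let $E\subseteq\mathbb{R}^3$ be the union of the real zero sets of all $D_{n,k}$, $n\ge1$, $k\ge0$.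

The word $(\ell_i)$ depends on $i+1$ only through its residues modulo $3$ and modulo powers of $2$, so it is natural to shift it by a $2$-adic amount. Recall that a $2$-adic integer $\alpha\in\mathbb{Z}_2$ is a compatible system of residues modulo $2^N$, $N\ge1$. The ring $\mathbb{Z}_2$ is uncountable and contains $\mathbb{Z}$, and for $\alpha\ne0$ the number $v_2(\alpha)$ is the largest $s$ with $\alpha\equiv0\pmod{2^s}$. For $\alpha\in\mathbb{Z}_2$ and $c\in\mathbb{Z}/3$ define $\ell^{\alpha,c}_i\in\{0,1,2\}$ by
\[
\ell^{\alpha,c}_i\equiv c+i+\bigl(v_2(i+\alpha)\bmod 2\bigr)\pmod 3\qquad(i\in\mathbb{Z});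
\]
if $\alpha\in\mathbb{Z}$, either parity may be chosen at $i=-\alpha$. For $i\ge0$ we have $\ell^{1,0}_i=\ell_i$.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] Each $D_{n,k}$ is a nonzero polynomial. Hence all Hankel determinants of $(A_{\ell_i})$ are nonzero for all $(A_0,A_1,A_2)\in\mathbb{R}^3$ outside $E$, which is a countable union of proper algebraic subsets. Outside $E$ lie every algebraically independent triple and every triple $(x,x\tau,x(1+\tau))$ with $x\ne0$ real and $\tau$ transcendental.
\item[(b)] Let $(A_0,A_1,A_2)\in\mathbb{R}^3\setminus E$. For all $\alpha\in\mathbb{Z}_2$ and $c\in\mathbb{Z}/3$, all Hankel determinants of the two-sided sequence $(A_{\ell^{\alpha,c}_i})_{i\in\mathbb{Z}}$, at all positions $k\in\mathbb{Z}$, are nonzero. For each $c$, different $\alpha$ give different one-sided words $(\ell^{\alpha,c}_i)_{i\ge0}$, so on the same three numbers there are uncountably many solutions.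
\item[(c)] Three numbers cannot be replaced by two.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) We have $D_{n,k}(1,T,1+T)=P_{n,k}(T)\ne0$ by Theorem~\ref{thm:mod2}, so $D_{n,k}\ne0$. A nonzero real polynomial does not vanish on all of $\mathbb{R}^3$, and a nonzero integer polynomial does not vanish at an algebraically independent triple. Since $D_{n,k}$ is homogeneous of degree $n$, also $D_{n,k}(x,x\tau,x(1+\tau))=x^nP_{n,k}(\tau)\ne0$.

(b) We show that every finite block of $(\ell^{\alpha,c}_i)_{i\in\mathbb{Z}}$ occurs in $(\ell_i)_{i\ge0}$; then every Hankel determinant of the two-sided sequence is a value of some $D_{n,k}$. Let $I\subset\mathbb{Z}$ be a finite interval. Choose $N>v_2(i+\alpha)$ for all $i\in I$ with $i\ne-\alpha$, and if $-\alpha\in I$, let $N$ also have the parity chosen at $-\alpha$. By the Chinese remainder theorem there is an integer $L$ with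
\[
L\equiv c+1\pmod3,\qquad L\equiv\alpha+2^N\pmod{2^{N+1}},\qquad L+i\ge1\ \text{ for all }i\in I .
\]
Then $L+i\equiv(i+\alpha)+2^N\pmod{2^{N+1}}$. So $v_2(L+i)=v_2(i+\alpha)$ for $i\in I$, $i\ne-\alpha$, and $v_2(L+i)=N$ for $i=-\alpha$. Hence $\ell_{L-1+i}\equiv L-1+i+(v_2(L+i)\bmod2)\equiv\ell^{\alpha,c}_i\pmod3$ for all $i\in I$.

Let $\alpha\ne\alpha'$ and $s=v_2(\alpha'-\alpha)$. Choose an integer $i\ge0$ with $i+\alpha\equiv2^{s+1}\pmod{2^{s+2}}$. Then $v_2(i+\alpha)=s+1$, and $i+\alpha'=(i+\alpha)+(\alpha'-\alpha)$ has $v_2(i+\alpha')=s$. The parities differ, so $\ell^{\alpha,c}_i\ne\ell^{\alpha',c}_i$. Different words give different sequences of reals, because the letters of a triple outside $E$ are distinct: the blocks $0,2,2$ and $0,1,0$ and $2,2,1$ at positions $0,3,7$ give $D_{2,0}=A_2(A_0-A_2)$, $D_{2,3}=A_0^2-A_1^2$ and $D_{2,7}=A_2(A_1-A_2)$. As $\mathbb{Z}_2$ is uncountable, so is the set of solutions.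

(c) This is the bound of length $14$ for two real numbers quoted from \cite{talk} in Section~\ref{sec:intro}; we do not reprove it.
\end{proof}

\begin{thebibliography}{1}
\bibitem{talk}
\emph{Open Problems in Automata Theory: An Idiosyncratic View},
\texttt{https://cs.uwaterloo.ca/\textasciitilde shallit/Talks/bc4.pdf}.
\end{thebibliography}
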